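# A simple 16-polytope with more inner diagonals than the 16-cube

## 1. Two theorems on inner diagonals of simple $d$-polytopes with $2d$ facets

For a convex polytope $P$, let $\operatorname{diag}(P)$ be its number of inner diagonals: segments that join two vertices of $P$ and lie, except for their endpoints, in the relative interior of $P$. Let
$$\mu_d = 2\max \operatorname{diag}(P),$$
the maximum taken over all simple $d$-polytopes $P$ with exactly $2d$ facets. Everything is over $\mathbb R$. Put
$$p(y)=1+3y+14y^2+3y^3+y^4,\qquad N_m=[y^{2m}]\,p(y)^m ,$$
where $[y^{r}]$ means "the coefficient of $y^r$ in".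

**Theorem 1.** For every $m\ge 1$ there is a simple $4m$-polytope with exactly $8m$ facets and at least $N_m/2$ inner diagonals. In particular ($m=4$) there is a simple $16$-polytope with $32$ facets and at least $32834>32768=2^{15}$ inner diagonals.

**Theorem 2.**
(a) $\mu_d\ge 65668\cdot 2^{d-16}>2^d$ for every $d\ge 16$.
(b) The limit $\lim_{d\to\infty}\mu_d^{1/d}$ exists, and
$$2.165\ldots = 22^{1/4}\ \le\ \lim_{d\to\infty}\mu_d^{1/d}\ \le\ \tfrac{3\sqrt3}{2}=2.598\ldots$$

What is this about? The $d$-cube is simple, has $2d$ facets, and has $2^{d-1}$ inner diagonals. A conjecture of von Stengel, stated in "Inner diagonals of convex polytopes" (http://www.cccg.ca/proceedings/1999/c51.pdf), says that no simple $d$-polytope with $2d$ facets does better; in our notation, $\mu_d\le 2^d$. It is known to hold for $d\le 4$. Theorem 2(a) says that it fails for every $d\ge 16$. By (b), the maximum exceeds $2^{d-1}$ by a factor of at least $(22^{1/4}/2)^{d(1-o(1))}$, where $22^{1/4}/2\approx 1.083$. The argument below does not settle $5\le d\le 15$, nor the exact value of the limit.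

The special case $m=4$ is a computation. Squaring $p$,
$$p^2=1+6y+37y^2+90y^3+216y^4+90y^5+37y^6+6y^7+y^8 ,$$
and the coefficient of $y^8$ in $p^2\cdot p^2$ is
$$N_4=2(1^2+6^2+37^2+90^2)+216^2=19012+46656=65668>65536=2^{16}. \tag{1}$$
The margin is small, and smaller $m$ would not do: $N_1=14<16$, $N_2=216<256$, and $N_3=37\cdot 1+90\cdot 3+216\cdot 14+90\cdot 3+37\cdot 1=3638<4096$.

## 2. Inner diagonals as complementary sets of facets

A facet of a $d$-polytope is a face of dimension $d-1$. The polytope is *simple* if each vertex lies in exactly $d$ facets. We use these textbook facts: a bounded intersection of finitely many closed half-spaces is a polytope; every proper face is the intersection of the facets containing it; every point of a polytope outside its relative interior lies in a facet; every vertex of a $d$-polytope lies in at least $d$ facets.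

**Lemma 3.** Two distinct vertices $v,v'$ of a polytope span an inner diagonal if and only if no facet contains both. If $P$ is a simple $d$-polytope with $2d$ facets, then $v,v'$ span an inner diagonal if and only if the sets of facets through $v$ and through $v'$ are complementary $d$-sets. In that case each vertex is on at most one inner diagonal.

*Proof.* A facet is $P\cap\{g=0\}$ for an affine function $g$ that is $\ge 0$ on $P$. At an interior point of the segment $[v,v']$ the value of $g$ is a positive combination of $g(v)\ge0$ and $g(v')\ge 0$, so it is $0$ exactly when both are. Hence the facet contains an interior point of the segment iff it contains both $v$ and $v'$, which gives the first claim. In the simple case with $2d$ facets, the two facet sets have $d$ elements each out of $2d$, so disjoint means complementary. A vertex is the intersection of its facets, so at most one vertex has the complementary facet set. $\blacksquare$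

So geometry becomes bookkeeping: count the $d$-sets $w$ of facets such that both $w$ and its complement are vertices. Each diagonal accounts for two such $w$, which is why $\mu_d$ carries a factor $2$. For the cube $[0,1]^d$ the facets are $\{z_i=0\}$ and $\{z_i=1\}$. The vertices are the $2^d$ transversals of the $d$ pairs of opposite facets, the complement of a transversal is a transversal, and we get $2^{d-1}$ diagonals.

Now the smallest cases. For $d=1$ the polytope is a segment with one inner diagonal. For $d=2$ it is a quadrilateral, with two. For $d=3$, a simple $3$-polytope with $F=6$ facets has $3V=2E$ and $V-E+F=2$, hence $V=2F-4=8$. By Lemma 3 it has at most $8/2=4=2^2$ inner diagonals.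

The number $4$ need not be reached. Take a tetrahedron with vertices $a_1,\dots,a_4$, let $F_i$ be the facet opposite $a_i$, and cut off $a_1$ and $a_2$ by small triangles $S_1$ and $S_2$. The eight vertices have facet sets
$$S_1F_2F_3,\ S_1F_2F_4,\ S_1F_3F_4,\quad S_2F_1F_3,\ S_2F_1F_4,\ S_2F_3F_4,\quad F_1F_2F_4,\ F_1F_2F_3 .$$
The only complementary pairs are $S_1F_2F_3$ with $S_2F_1F_4$, and $S_1F_2F_4$ with $S_2F_1F_3$. So there are two inner diagonals.

The argument for $d=3$ was "halve the number of vertices". It stops at $d=4$. McMullen's Upper Bound Theorem (quoted in Section 9) allows $\binom64+\binom54=20$ vertices, and halving gives $10$, not $8$. This suggests where to look for counterexamples: polytopes with very many vertices. We try that in Section 4, after setting up a convenient way to produce polytopes.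

## 3. Simple polytopes from $2d$ linear functionals

**Lemma 4.** Let $V$ be a real vector space of dimension $d+1$, $d\ge 1$, and let $(\varphi_\ell)_{\ell\in\Lambda}$ be $2d$ linear functionals on $V$. Call a $d$-set $w\subset\Lambda$ *realized* if there is $f_w\in V$ with $\varphi_\ell(f_w)=0$ for $\ell\in w$ and $\varphi_\ell(f_w)>0$ for $\ell\notin w$. Suppose that

(i) any $d+1$ of the functionals are linearly independent;
(ii) some $f_0\in V$ has $\varphi_\ell(f_0)>0$ for all $\ell$;
(iii) at least one $d$-set is realized together with its complement.

Put $K=\{f\in V:\varphi_\ell(f)\ge 0\ \forall\ell\}$, $\psi=\sum_\ell\varphi_\ell$ and $P=\{f\in K:\psi(f)=1\}$. Then $P$ is a simple $d$-polytope with exactly $2d$ facets, its vertices correspond to the realized $d$-sets, and $\operatorname{diag}(P)$ is half the number of $d$-sets $w$ such that $w$ and $\Lambda\setminus w$ are both realized.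

*Proof.*

**Step 1. $P$ is a $d$-polytope.** We need boundedness and an interior point. By (i) the $\varphi_\ell$ span $V^*$. If $f\in K$ and $\psi(f)=0$, then the nonnegative numbers $\varphi_\ell(f)$ sum to $0$, so all vanish and $f=0$. Thus $\psi>0$ on $K\setminus\{0\}$. On the compact intersection of $K$ with a unit sphere, $\psi$ is at least some $\delta>0$, so points of $P$ have norm at most $1/\delta$, and $P$ is a polytope in the $d$-dimensional affine space $\{\psi=1\}$. The point $f_0/\psi(f_0)$ satisfies all inequalities strictly, so $\dim P=d$.

**Step 2. $P$ is simple, and constraints active at a vertex define facets.** Let $v$ be a vertex, and call $\ell$ active at $v$ if $\varphi_\ell(v)=0$. Since $\psi(v)=1$, we have $v\ne 0$. If $d+1$ constraints were active, $d+1$ independent functionals on a $(d+1)$-dimensional space would vanish at $v\neq 0$, which is impossible. So at most $d$ are active. Every facet of $P$ has the form $P\cap\{\varphi_\ell=0\}$; if it contains $v$, then $\ell$ is active at $v$. At least $d$ facets contain $v$, and they come from at most $d$ active labels. Hence exactly $d$ labels are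 active at $v$, each of them defines a facet, these facets are distinct, and they are all the facets through $v$.

**Step 3. Vertices correspond to realized sets.** We match each vertex with its active set. If $v$ is a vertex with active set $w$, then $|w|=d$ and $v$ itself realizes $w$. Conversely let $f_w$ realize $w$. Then $f_w\in K\setminus\{0\}$, and $v_w=f_w/\psi(f_w)\in P$. The $d$ functionals in $w$ are independent by (i), so their common kernel is the line $\mathbb R f_w$, and $v_w$ is the only point of $P$ on which they all vanish. Equivalently, $v_w$ is the only point of $P$ at which $\sum_{\ell\in w}\varphi_\ell$, which is $\ge 0$ on $P$, equals $0$. So $v_w$ is a vertex, with active set exactly $w$.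

**Step 4. There are exactly $2d$ facets.** We check that every label defines a facet and no two labels define the same one. By (iii) some $w$ and $\Lambda\setminus w$ are both active sets of vertices, so each label is active at some vertex and defines a facet by Step 2. If two labels defined the same facet $F$, both would be active at a vertex of $F$, contradicting the distinctness in Step 2.

**Step 5. The diagonals.** By Steps 2 to 4 the set of facets through $v_w$ is labeled by $w$, so Lemma 3 gives the count: unordered complementary pairs of realized sets. $\blacksquare$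

## 4. Evaluations at $2d$ points, and a parity obstruction

Here is a natural first attempt to get many vertices. Let $d$ be even, $V$ the polynomials of degree $\le d$, and $\varphi_\ell(f)=f(t_\ell)$ for points $t_1<\dots<t_{2d}$. Condition (i) holds because a nonzero polynomial of degree $\le d$ has at most $d$ zeros, and (ii) holds with $f_0=1$.

Which $d$-sets are realized? If $f_w$ vanishes at the $d$ points of $w$, then $f_w=c\prod_{\ell\in w}(t-t_\ell)$. At $t_s$ with $s\notin w$ its sign is $\operatorname{sign}(c)\,(-1)^{\#\{\ell\in w:\ \ell>s\}}$. We may choose the sign of $c$, so $w$ is realized iff between any two elements outside $w$ there is an even number of elements of $w$. Write $w$ as a $0/1$ sequence of length $2d$; the condition is that every run of ones other than a first or last run of the sequence has even length.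

For $d=4$ this means that $w$ is a union of two disjoint pairs of neighbors on the cycle $1,2,\dots,8,1$. There are $\binom82-8=20$ choices of two disjoint edges of the $8$-cycle, and different choices give different sets. So this polytope has $20$ vertices, the maximum that the Upper Bound Theorem allows.

But we need $w$ and its complement to be realized together: all runs except the first and last, of zeros and of ones, must be even. Let us count such sequences with $d$ ones. The total length is even, so the first and last run have the same parity.

- If both are even, the sequence is constant on the pairs $(1,2),(3,4),\dots,(2d-1,2d)$, and conversely. Half of the $d$ pairs carry ones, which gives $\binom d{d/2}$ sequences; in particular (iii) of Lemma 4 holds.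
- If both are odd, the sequence is constant on the $d-1$ pairs $(2,3),\dots,(2d-2,2d-1)$, and conversely. Since $d$ is even, the two end letters agree. If both are ones, $d/2-1$ pairs carry ones; if both are zeros, $d/2$ pairs do. This gives $\binom{d-1}{d/2-1}+\binom{d-1}{d/2}=\binom d{d/2}$ sequences.

So this polytope has exactly $\binom{d}{d/2}$ inner diagonals. For $d=2$ that is $2$, as for the square; for $d=4$ it is $6$ against $8$. Since $\binom{d+2}{d/2+1}=\frac{4(d+1)}{d+2}\binom{d}{d/2}<4\binom d{d/2}$, it stays below $2^{d-1}$ for all even $d\ge 4$. The exact point of failure is parity: a sign pattern tolerable for $w$ alone must also hold for the complement, and this glues the $2d$ labels into pairs, as in the cube.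

## 5. Blocks of eight labels, and monic polynomials seen through a jet

Let $d=4m$ and split the $8m=2d$ labels into $m$ blocks of eight. A $d$-set becomes $w=(w_1,\dots,w_m)$ with $w_i$ a subset of an $8$-set $A$ and $\sum|w_i|=d$. Suppose we use a fixed family of even subsets of $A$, closed under complement, and let $g(y)$ be its generating polynomial, $y$ marking *half* the size. If all combinations of total size $d$ were realized, the number of realized sets, each with its complement, would be $[y^{2m}]g(y)^m$. In these terms we have seen two examples.

- The $4m$-cube as a product of $m$ $4$-cubes: each $w_i$ is one of $16$ transversals, so $g=16y^2$ and the count is $16^m=2^d$.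
- The even case of Section 4: each block of eight consecutive points is a union of pairs, so $g=(1+y)^4=1+4y+6y^2+4y^3+y^4$, and $[y^{2m}](1+y)^{4m}=\binom{d}{d/2}$.

Both have $g(1)=16$. Since $[y^{2m}]g^m\le g(1)^m$, a block with at most $16$ sets can never give more than $2^d$. So we look for a block family with more than $16$ sets. A product of $4$-polytopes cannot mix block sizes, because there every block has $|w_i|=4$. Polynomials can, because a root cluster may have any multiplicity. And nothing forces us to use evaluations: any functionals that depend on the jet of $f$ at the center of the block are allowed. The gadget of Section 6 keeps most of the cube's transversals in the middle size and also has some sets of sizes $0,2,6,8$, with $g=p$ and $p(1)=22$.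

Here is the mechanism. Let $T_1,\dots,T_m$ be distinct reals, and write $f_i^{[j]}=f^{(j)}(T_i)/j!$ for Taylor coefficients. Given a real matrix $(x_{a,j})$, $a\in A$, $0\le j\le 7$, define
$$\varphi_{i,a}(f)=\sum_{j=0}^{7}\varepsilon^j x_{a,j}\,f_i^{[j]} .\tag{2}$$
Since $f(T_i+\varepsilon s)=\sum_j\varepsilon^jf_i^{[j]}s^j$, this is the rescaled polynomial $s\mapsto f(T_i+\varepsilon s)$ fed into the fixed functional $\xi_a$ with $\xi_a(s^j)=x_{a,j}$ for $j\le 7$ and $\xi_a(s^j)=0$ for $j\ge 8$. (Evaluation at $s_a$ of polynomials of degree $\le 7$ would be $x_{a,j}=s_a^{\,j}$.)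

Suppose $f$ is a small perturbation of $\prod_i(t-T_i)^{k_i}$ with $\sum k_i=d$. On the scale $\varepsilon$ near $T_i$ we can arrange, to leading order, $f(T_i+\varepsilon s)\approx\varepsilon^{k_i}\gamma_i q_i(s)$ with $\gamma_i=\prod_{l\ne i}(T_i-T_l)^{k_l}$ and $q_i$ an arbitrary *monic* polynomial of degree $k_i$. If all $k_l$ are even, $\gamma_i>0$. So what we want of $w_i$ is a monic $q_i$ of degree $k_i=|w_i|$ with $\xi_a(q_i)=0$ on $w_i$ and $\xi_a(q_i)>0$ off $w_i$. In vector language, let $x_j\in\mathbb R^A$ be the $j$-th column and $V_k=\operatorname{span}(x_0,\dots,x_{k-1})$. For $k\le 7$, the vectors $(\xi_a(q))_{a\in A}$ with $q$ monic of degree $k$ are exactly the elements of $x_k+V_k$. This leads to the following notion.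

**Definition.** Let $x_0,\dots,x_7$ be a basis of $\mathbb R^A$, let $w\subseteq A$ and $|w|=k$. Call $w$ *good* if

- (G1) $k=8$, or there is $h_w\in x_k+V_k$ with $h_w=0$ on $w$ and $h_w>0$ on $A\setminus w$;
- (G2) no nonzero vector of $V_k$ vanishes on $w$; equivalently, the $k\times k$ matrix $(x_{a,j})_{a\in w,\,j<k}$ is nonsingular.

The two forms of (G2) agree because $x_0,\dots,x_{k-1}$ are independent: a nonzero kernel vector $(c_j)$ of the matrix is the same thing as a nonzero vector $\sum c_jx_j\in V_k$ vanishing on $w$. Condition (G2) will let us solve for the perturbation.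

As an example, take evaluations at $s_1<\dots<s_8$. Then $h_w$ must come from $q=\prod_{a\in w}(s-s_a)$. For $|w|$ even, (G1) says that every element outside $w$ has an even number of elements of $w$ above it, hence also below it. Asking this for $w$ and its complement makes all runs even, which gives the $16$ unions of pairs.

## 6. Eight vectors in $\mathbb R^8$ with a family of $22$ good sets

Let $A=\{1,2,3,4,1',2',3',4'\}$, and write vectors of $\mathbb R^A$ as $(y;y')$ with $y,y'\in\mathbb R^4$. Define

- $x_0=(1,3,3,1;\,15,13,13,15)$
- $x_1=(1,2,1,0;\,7,6,7,8)$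
- $x_2=(0,0,1,1;\,4,4,3,3)$
- $x_3=(1,0,0,0;\,1,2,2,2)$
- $x_4=(1,0,0,0;\,0,1,1,1)$
- $x_5=(1,0,3,2;\,0,0,0,0)$
- $x_6=(0,1,1,0;\,0,0,0,0)$
- $x_7=(0,0,0,1;\,0,0,0,0)$

The numbers matter only through the flag $V_1\subset V_2\subset\dots\subset V_8$ and the position of each $x_k$ relative to $V_k$, so we describe these by equations.

**The lower half of the flag.** The purpose is to get equations for $V_5,V_4,V_3,V_2$. Let $W_5$ be the space of $(y;y')$ for which $y_i+y_i'$ is independent of $i$; call the common value $\sigma$. It has dimension $5$, with coordinates $y_1,\dots,y_4,\sigma$. On $W_5$ put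
$$\lambda=2(y_1+y_2+y_3+y_4)-\sigma,\qquad \alpha=y_1-y_2+y_3-y_4,\qquad \lambda_2=2y_1-y_2+y_4 .$$
The vectors $x_0,\dots,x_4$ lie in $W_5$, with $\sigma=16,8,4,2,1$, and $y_1+y_2+y_3+y_4=8,4,2,1,1$. Hence
$$\lambda(x_0)=\lambda(x_1)=\lambda(x_2)=\lambda(x_3)=0,\qquad \lambda(x_4)=1 .$$
Next, $\alpha(x_0)=1-3+3-1=0$, $\alpha(x_1)=1-2+1=0$, $\alpha(x_2)=1-1=0$, $\alpha(x_3)=1$. Finally $\lambda_2(x_0)=2-3+1=0$, $\lambda_2(x_1)=2-2=0$, $\lambda_2(x_2)=1$. The vectors $x_0,x_1$ are not proportional. So $x_2\notin V_2$ (use $\lambda_2$), $x_3\notin V_3$ (use $\alpha$), $x_4\notin V_4$ (use $\lambda$), and $\dim V_k=k$ for $k\le 5$. Comparing dimensions,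
$$V_5=W_5,\qquad V_4=W_5\cap\ker\lambda,\qquad V_3=V_4\cap\ker\alpha,\qquad V_2=V_3\cap\ker\lambda_2 .\tag{3}$$

**The upper half of the flag.** Now $V_6,V_7,V_8$. On $\mathbb R^A$ let
$$L=\sum_i L_i(y_i+y_i'),\quad M=\sum_iM_i(y_i+y_i'),\qquad (L_i)=(0,1,2,-3),\quad (M_i)=(-3,1,-1,3).$$
Both coefficient vectors sum to $0$, so $L$ and $M$ vanish on $V_5=W_5$. Further:

- $L(x_5)=6-6=0$ and $M(x_5)=-3-3+6=0$, while $x_5\notin W_5$ because its sums $1,0,3,2$ differ;
- $L(x_6)=1+2=3$ and $M(x_6)=1-1=0$;
- $M(x_7)=3$.

The functionals $L$ and $M$ are independent, so $\dim(\ker L\cap\ker M)=6$. Comparing dimensions again,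
$$V_6=\ker L\cap\ker M,\qquad V_7=\ker M,\qquad V_8=\mathbb R^A,\tag{4}$$
and $x_0,\dots,x_7$ is a basis of $\mathbb R^A$.

The nonnegative vectors in $V_5=W_5$ form the cone over a $4$-cube: $0\le y_i\le\sigma$. So the transversals of $\{1,1'\},\dots,\{4,4'\}$ are the zero sets of its extreme rays.

**Lemma 5.** The following $22$ sets, which form a family $\mathcal G$ closed under complement in $A$, are good:

- $\emptyset$ and $A$;
- the $14$ transversals of $\{1,1'\},\dots,\{4,4'\}$ other than $\{1,2,3,4\}$ and $\{1',2',3',4'\}$;
- $\{1,2\},\{2,3\},\{3,4\}$ and their complements.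

*Proof.* Closure under complement is clear: the complement of a transversal is a transversal, and the two excluded ones are complementary. We go through the sizes.

**Sizes $0$ and $8$.** These are the trivial ends. For $\emptyset$ take $h=x_0$, all of whose entries are positive; (G2) is empty. For $A$, (G1) holds by definition and (G2) is obvious.

**Size $2$.** We need elements of $x_2+V_2$ with the right zero sets. By (3), and since $\lambda_2(x_2)=1$, these are the elements of $V_3$ with $\lambda_2=1$, that is, vectors of $W_5$ with $\lambda=\alpha=0$ and $\lambda_2=1$. Take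
$$h_{12}=(0,0,1,1;\,4,4,3,3),\quad h_{23}=\tfrac13(1,0,0,1;\,3,4,4,3),\quad h_{34}=(1,1,0,0;\,3,3,4,4).$$
Their $\sigma$ is $4,\frac43,4$ and their $y$-sums are $2,\frac23,2$, so $\lambda=0$. Their $\alpha$ is $1-1$, $\frac13(1-1)$, $1-1$, all $0$. Their $\lambda_2$ is $1$, $\frac13(2+1)=1$, $2-1=1$. They are nonnegative with zero sets $\{1,2\},\{2,3\},\{3,4\}$. For (G2), let $u=(y;y')\in V_2$ vanish on the pair.

- If $y_1=y_2=0$, then $\alpha=0$ gives $y_3=y_4$, and $\lambda_2=y_4=0$.
- If $y_2=y_3=0$, then $\alpha=0$ gives $y_1=y_4$, and $\lambda_2=3y_1=0$.
- If $y_3=y_4=0$, then $\alpha=0$ gives $y_1=y_2$, and $\lambda_2=y_1=0$.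

In each case $y=0$. Then $\lambda=0$ gives $\sigma=0$, so $y'=0$ and $u=0$.

**Size $4$.** By (3), and since $\lambda(x_4)=1$, the elements of $x_4+V_4$ are the vectors of $W_5$ with $\lambda=1$. Let $y\in\{0,1\}^4$ with $y\ne 0000,1111$, and $|y|=\sum y_i$. The vector $(y;\mathbf 1-y)$ lies in $W_5$ with $\sigma=1$ and $\lambda=2|y|-1>0$. So $h=(y;\mathbf 1-y)/(2|y|-1)\in x_4+V_4$. It is nonnegative, with zero set the transversal $\{i:y_i=0\}\cup\{i':y_i=1\}$, and all $14$ transversals arise in this way. For (G2), a vector of $V_5=W_5$ vanishing on this transversal has one of its two entries over each $i$ equal to $0$ and the other equal to $\sigma$, so it is $\sigma\cdot(y;\mathbf 1-y)$, with $\lambda=\sigma(2|y|-1)$. If it lies in $V_4$, then $\lambda=0$, and since $2|y|-1\neq 0$ we get $\sigma=0$.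

**Size $6$.** By (4), and since $L(x_6)=3$, the elements of $x_6+V_6$ are the vectors with $M=0$ and $L=3$. For the complements of $\{1,2\}$, $\{2,3\}$, $\{3,4\}$ take
$$(1,3,0,0;\,0,0,0,0),\qquad (0,1,1,0;\,0,0,0,0),\qquad (0,0,3,1;\,0,0,0,0).$$
Their $M$-values are $-3+3$, $1-1$, $-3+3$, all $0$; their $L$-values are $3$, $1+2$, $6-3$, all $3$. They are positive on the pair and zero elsewhere. For (G2), let $u\in V_6$ vanish off the pair, so $L(u)=M(u)=0$.

- On $\{1,2\}$: $u_2=0$ and $-3u_1+u_2=0$.
- On $\{2,3\}$: $u_2+2u_3=0$ and $u_2-u_3=0$.
- On $\{3,4\}$: $2u_3-3u_4=0$ and $-u_3+3u_4=0$, whose sum is $u_3=0$.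

Each system forces $u=0$. $\blacksquare$

Why drop two transversals? The vectors of $W_5$ vanishing on $\{1,2,3,4\}$ are $\sigma(\mathbf 0;\mathbf 1)$, with $\lambda=-\sigma$. Membership in $x_4+V_4$ forces $\sigma=-1$, and the remaining entries are negative. So $\{1,2,3,4\}$ is not good, and $\{1',2',3',4'\}$ is dropped because $\mathcal G$ must be closed under complement. We pay two sets of size $4$ and gain eight sets of other sizes. With $y$ marking half the size, the generating polynomial of $\mathcal G$ is exactly $p(y)=1+3y+14y^2+3y^3+y^4$.

## 7. Realizing every word by one polynomial of degree $4m$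

Let $d=4m$, let $T_1,\dots,T_m$ be distinct reals, let $V$ be the space of real polynomials of degree $\le d$ (so $\dim V=d+1$), and for $\varepsilon>0$ let $\varphi_{i,a}$ be the $8m=2d$ functionals (2) on $V$, built from the vectors of Section 6.

**Definition.** A *word* is $w=(w_1,\dots,w_m)\in\mathcal G^m$ with $\sum_i|w_i|=d$. We identify it with the $d$-set of labels $\{(i,a):a\in w_i\}$.

The number of words is $[y^{2m}]p(y)^m=N_m$, because half the total size is $2m$. If $w$ is a word, so is $\bar w=(A\setminus w_i)_i$, since $8m-d=d$; and $\bar w\ne w$. For $m=2$, for example, there are $14^2$ words with sizes $(4,4)$, $2\cdot 3\cdot 3$ with sizes $(2,6)$ or $(6,2)$, and two with sizes $(0,8)$ or $(8,0)$: in total $196+18+2=216=N_2$. The word $(A,\emptyset)$ is realized by hand. Take $f=(t-T_1)^8$. All $\varphi_{1,a}(f)$ vanish, since (2) uses only Taylor coefficients up to order $7$; and $\varphi_{2,a}(f)\to x_{a,0}(T_2-T_1)^8>0$ as $\varepsilon\to 0$. The general case follows this pattern.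

**Lemma 6.** For all sufficiently small $\varepsilon>0$ and every word $w$, the $d$ functionals $\varphi_{i,a}$ with $a\in w_i$ are linearly independent, and there is $f_w\in V$ with $\varphi_{i,a}(f_w)=0$ for $a\in w_i$ and $\varphi_{i,a}(f_w)>0$ for $a\notin w_i$.

*Proof.* There are finitely many words, so we may fix one word $w$ and find a bound on $\varepsilon$ for it. Put $k_i=|w_i|$; all $k_i$ are even, and $\sum k_i=d$.

**Step 1. The unperturbed polynomial.** We start from the polynomial with the right root multiplicities. Let $G(t)=\prod_i(t-T_i)^{k_i}$, of degree $d$. Then $G_i^{[j]}=0$ for $j<k_i$, and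
$$\gamma_i:=G_i^{[k_i]}=\prod_{l\neq i}(T_i-T_l)^{k_l}>0,$$
because all $k_l$ are even.

**Step 2. Perturbations with prescribed scaled jets.** We want to adjust the low Taylor coefficients at all $T_i$ independently. Let $V'$ be the polynomials of degree $\le d-1$. The linear map $H\mapsto(H_i^{[j]})_{1\le i\le m,\ j<k_i}$ from $V'$ to $\mathbb R^d$ is injective, since a polynomial in its kernel is divisible by $G$, which has degree $d$. By dimension it is an isomorphism (Hermite interpolation). So there are $E_{ls}\in V'$, for $1\le l\le m$ and $0\le s<k_l$, with $(E_{ls})_i^{[j]}=1$ if $(i,j)=(l,s)$ and $0$ for all other $(i,j)$ with $j<k_i$. For $c=(c_{ls})\in\mathbb R^d$ put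
$$H_{\varepsilon,c}=\sum_{l}\sum_{s<k_l}\varepsilon^{k_l-s}c_{ls}E_{ls}\in V' .$$
Then $H=H_{\varepsilon,c}$ satisfies $H_i^{[j]}=\varepsilon^{k_i-j}c_{ij}$ for $j<k_i$. All exponents $k_l-s$ are at least $1$, so *every* Taylor coefficient of $H_{\varepsilon,c}$ at every $T_i$ is $\varepsilon$ times an expression polynomial in $\varepsilon$ and linear in $c$. For $\varepsilon>0$ the map $c\mapsto H_{\varepsilon,c}$ is an isomorphism $\mathbb R^d\to V'$.

**Step 3. What the functionals see.** We compute $\varphi_{i,a}(f)$ for $f=G+H_{\varepsilon,c}$ to leading order. Put $x_{a,8}:=0$. Splitting (2) at $j=k_i$,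
$$\varepsilon^{-k_i}\varphi_{i,a}(f)=\sum_{j<k_i}x_{a,j}c_{ij}+x_{a,k_i}\bigl(\gamma_i+H_i^{[k_i]}\bigr)+\sum_{k_i<j\le7}\varepsilon^{j-k_i}x_{a,j}f_i^{[j]} .$$
In the first sum the factor $\varepsilon^{j-k_i}$ canceled against $\varepsilon^{k_i-j}$. By Step 2 the term $H_i^{[k_i]}$ has a factor $\varepsilon$, and the last sum visibly has one. Hence
$$\varepsilon^{-k_i}\varphi_{i,a}(G+H_{\varepsilon,c})=\sum_{j<k_i}x_{a,j}c_{ij}+\gamma_ix_{a,k_i}+\varepsilon R_{i,a}(\varepsilon,c),\tag{5}$$
with $R_{i,a}$ polynomial in $\varepsilon$ and affine in $c$. If $k_i=8$, only the first sum is present, which agrees with $x_{a,8}=0$.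

**Step 4. The limit system.** We want the right side of (5) to vanish for $a\in w_i$, $1\le i\le m$. These are $d$ affine equations in $c\in\mathbb R^d$; write them as $B(\varepsilon)c=r(\varepsilon)$, with entries polynomial in $\varepsilon$. At $\varepsilon=0$ the matrix is block diagonal with blocks $(x_{a,j})_{a\in w_i,\,j<k_i}$, which are nonsingular by (G2). The solution $c^0$ at $\varepsilon=0$ is read off from (G1). For $k_i<8$ write $h_{w_i}=x_{k_i}+\sum_{j<k_i}b_{ij}x_j$ and put $c^0_{ij}=\gamma_ib_{ij}$; then the right side of (5) at $\varepsilon=0$ is $\gamma_ih_{w_i}(a)$, which is $0$ for $a\in w_i$. For $k_i=8$ the equations are homogeneous and $c^0_{ij}=0$. For $a\notin w_i$ (so $k_i<8$) the right side of (5) at $\varepsilon=0$, $c=c^0$ is $\gamma_ih_{w_i}(a)>0$.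

**Step 5. Small $\varepsilon$.** We pass from the limit to actual $\varepsilon>0$. Since $\det B(0)\ne0$, the matrix $B(\varepsilon)$ is invertible for all small $\varepsilon>0$, and $c(\varepsilon)=B(\varepsilon)^{-1}r(\varepsilon)\to c^0$. The right sides of (5) for $a\notin w_i$, at $c=c(\varepsilon)$, converge to the positive numbers $\gamma_ih_{w_i}(a)$, so they are positive for small $\varepsilon$. Hence $f_w=G+H_{\varepsilon,c(\varepsilon)}$ has the required zeros and signs.

**Step 6. Independence.** The linear part in $c$ of the left side of (5) is $\varepsilon^{-k_i}\varphi_{i,a}(H_{\varepsilon,c})$, so invertibility of $B(\varepsilon)$ says that $c\mapsto(\varepsilon^{-k_i}\varphi_{i,a}(H_{\varepsilon,c}))_{a\in w_i,\ 1\le i\le m}$ is a bijection of $\mathbb R^d$. Since $c\mapsto H_{\varepsilon,c}$ is an isomorphism onto $V'$, the $d$ functionals map $V'$ onto $\mathbb R^d$, so they are independent already on $V'$. $\blacksquare$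

## 8. General position and the proof of Theorem 1

Fix $\varepsilon>0$ as in Lemma 6. To apply Lemma 4 we still need (i), any $d+1$ of the functionals independent, and this may fail. For $m=1$ it does fail. There $f_1^{[j]}=0$ for $j\ge 5$, so $f\mapsto(\varphi_{1,a}(f))_a$ is an isomorphism from $V$ onto $V_5=W_5$, and the four functionals labeled $1,1',2,2'$ satisfy the relation $y_1+y_1'=y_2+y_2'$. (In this case $\psi=4\sigma$, so $P$ is the cube $[0,\frac14]^4$, with $8$ inner diagonals. Our family accounts for $N_1/2=7$ of them.)

**Step 1. What we need is open.** The purpose is to allow a small change of the functionals. Consider tuples $\Phi=(\varphi_\ell)\in(V^*)^{2d}$. For a word $w$, fix a basis of $V$ and let $g_w(\Phi)\in V$ have as coordinates the signed maximal minors of the $d\times(d+1)$ matrix of $(\varphi_\ell)_{\ell\in w}$. It is polynomial in $\Phi$, is annihilated by all $\varphi_\ell$ with $\ell\in w$, and is nonzero iff these are independent, in which case it spans their common kernel. For our tuple, Lemma 6 gives a sign $\sigma_w=\pm1$ with $\varphi_\ell(\sigma_wg_w(\Phi))>0$ for all $\ell\notin w$.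 These are finitely many strict polynomial inequalities, so they persist for all tuples close to ours, and then $\sigma_wg_w(\Phi)$ realizes $w$. Likewise $\varphi_\ell(1)>0$ for all $\ell$ is an open condition. It holds for our tuple, since the constant polynomial $1$ has $\varphi_{i,a}(1)=x_{a,0}>0$.

**Step 2. General position is dense.** This gives (i). For each $(d+1)$-set of labels the determinant of the corresponding functionals is a nonzero polynomial on $(V^*)^{2d}$. The product of these determinants is a nonzero polynomial, and its nonvanishing set is dense. So we can perturb the tuple slightly such that any $d+1$ functionals are independent, while the conditions of Step 1 still hold.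

**Step 3. Conclusion.** For the perturbed tuple, (i) of Lemma 4 holds by Step 2, and (ii) holds with $f_0=1$. All words are realized; the complement of a word is a word, and words exist (take one of the $14$ transversals in every block, of total size $4m=d$), so (iii) holds. Lemma 4 gives a simple $d$-polytope $P$ with exactly $2d=8m$ facets, and $\operatorname{diag}(P)$ is at least half the number of words:
$$\operatorname{diag}(P)\ge N_m/2 .$$
For $m=4$ this is $65668/2=32834>2^{15}$, by (1). This proves Theorem 1. $\blacksquare$

## 9. Products, the growth rate, and the proof of Theorem 2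

**Step 1. Products make $\mu_d$ supermultiplicative.** This spreads the single example $d=16$ to all larger $d$. The maximum defining $\mu_d$ exists, because by Lemma 3 the number of inner diagonals is at most $\frac12\binom{2d}{d}$, and cubes show $\mu_d\ge2^d>0$. Let $P,Q$ be simple polytopes of dimensions $d,e$ with $2d$ and $2e$ facets. The facets of $P\times Q$ are the $F\times Q$ and the $P\times G$, with $F,G$ facets of $P,Q$, so there are $2(d+e)$. The vertices are the pairs $(v,u)$ of vertices; $(v,u)\in F\times Q$ iff $v\in F$, and similarly for $G$. So each vertex lies in exactly $d+e$ facets, and $P\times Q$ is a simple $(d+e)$-polytope. Two vertices $(v,u)$ and $(v',u')$ share no facet iff $v,v'$ share none and $u,u'$ share none. Call an ordered pair of vertices *opposite* if they share no facet; they are then distinct, since every vertex lies in some facet. By Lemma 3 the number of opposite ordered pairs is twice the number of inner diagonals, and we have just seen that it multiplies. Hence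
$$\mu_{d+e}\ge\mu_d\,\mu_e .\tag{6}$$
Also $\mu_1=2$.

**Step 2. Part (a).** Theorem 1 with $m=4$ gives $\mu_{16}\ge 65668$. Taking products with segments, (6) yields $\mu_d\ge\mu_{16}\mu_1^{d-16}\ge65668\cdot2^{d-16}>2^d$ for $d\ge16$.

**Step 3. The limit exists.** By (6), $\log\mu_d$ is superadditive, and Fekete's lemma gives $\lim\mu_d^{1/d}=\sup_d\mu_d^{1/d}$. The supremum is finite by Step 5.

**Step 4. The lower bound.** We estimate the middle coefficient of $p^{2n}$. Write $p^n=\sum_{k=0}^{4n}s_ky^k$. Since $p$ is palindromic, so is $p^n$, that is, $s_{4n-k}=s_k$. Hence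
$$N_{2n}=[y^{4n}]\,p^n\cdot p^n=\sum_{k}s_ks_{4n-k}=\sum_ks_k^2\ \ge\ \frac{\bigl(\sum_ks_k\bigr)^2}{4n+1}=\frac{p(1)^{2n}}{4n+1}=\frac{22^{2n}}{4n+1},$$
by Cauchy–Schwarz on $4n+1$ terms. Theorem 1 with $m=2n$ gives $\mu_{8n}\ge N_{2n}$, so the limit is at least
$$\lim_{n\to\infty}\left(\frac{22^{2n}}{4n+1}\right)^{1/(8n)}=22^{1/4}.$$

**Step 5. The upper bound.** Here we return to counting vertices. By Lemma 3 each vertex is on at most one inner diagonal, so $\mu_d$ is at most the maximal number of vertices. By McMullen's Upper Bound Theorem (P. McMullen, *The maximum numbers of faces of a convex polytope*, Mathematika 17 (1970)), a $d$-polytope with $n$ facets has at most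
$$\binom{n-\lfloor(d+1)/2\rfloor}{n-d}+\binom{n-\lfloor(d+2)/2\rfloor}{n-d}$$
vertices. Put $n=2d$. Then $n-d=d$. The upper index of the first binomial is $2d-\lfloor(d+1)/2\rfloor=\lfloor3d/2\rfloor$, and that of the second is no larger. So
$$\mu_d\le2\binom{\lfloor3d/2\rfloor}{d}.$$
To estimate this, use that each term of the expansion of $(\frac13+\frac23)^N=1$ is at most $1$. If $d=2r$, then $\binom{3r}{2r}(\frac13)^{r}(\frac23)^{2r}\le1$ gives $\binom{3r}{2r}\le(27/4)^r=(27/4)^{d/2}$. If $d=2r+1$, then $\binom{3r+1}{2r+1}(\frac13)^r(\frac23)^{2r+1}\le1$ gives $\binom{3r+1}{2r+1}\le\frac32(27/4)^{r}=\frac1{\sqrt3}(27/4)^{d/2}$, because $\frac32\cdot(27/4)^{-1/2}=\frac32\cdot\frac2{3\sqrt3}=\frac1{\sqrt3}$. In both cases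
$$\mu_d\le2\,(27/4)^{d/2},$$
so $\lim\mu_d^{1/d}\le\sqrt{27/4}=3\sqrt3/2$. This proves Theorem 2. $\blacksquare$
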